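\title{Local triviality of $n$-complete families of once-punctured compact complex manifolds}

\begin{abstract}
Let $N$ be a compact complex manifold of dimension $n\ge1$ and let $p\in N$. We prove that a surjective holomorphic submersion $\pi:M\to T$, all of whose fibers are biholomorphic to $N\setminus\{p\}$, is locally trivial if $M$ is $n$-complete in the sense of Andreotti--Grauert. The proof presents the family locally as the complement of the graph of a continuous map from the base to $N$, and then shows that convexity forces this map to be holomorphic. For $n\ge2$ the first step needs no convexity; for $n=1$ it rests on the Ohsawa--Takegoshi extension theorem. We also show that $n$-convexity of $M$ suffices, that local triviality is equivalent to $n$-completeness over small open subsets of the base, and that $(n+1)$-completeness does not suffice.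
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\pi:M\to T$ be a surjective holomorphic submersion of complex manifolds whose fibers $M_t=\pi^{-1}(t)$ are all biholomorphic to one manifold $F$. We call $\pi$ \emph{locally trivial} if every $t\in T$ has a neighborhood $U$ with a biholomorphism $\pi^{-1}(U)\cong U\times F$ \emph{over $U$}, that is, compatible with the projections to $U$. The hypothesis provides isomorphisms $F\cong M_t$ one fiber at a time, with no control on their dependence on $t$; the conclusion asks for isomorphisms that depend holomorphically on $t$. We study the case $F=N\setminus\{p\}$, where $N$ is a compact complex manifold of dimension $n\ge1$ and $p\in N$.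

Such a family need not be locally trivial. Remove from $\Delta\times\mathbb P^1$, where $\Delta$ is the unit disk, the set $\{\zeta=\bar t\}$: every fiber is $\mathbb C$, but the puncture moves antiholomorphically, and Example~\ref{ex:model} shows that the family is not trivial near $t=0$. What fails is a convexity property of the total space.

Throughout, complex manifolds are connected and paracompact, hence second countable. An \emph{exhaustion function} of $X$ is a continuous function $\varphi:X\to\mathbb R$ with compact sublevel sets $\{\varphi\le c\}$, and the \emph{Levi form} of a $C^2$ function $\varphi$ is the Hermitian form $\sum_{j,k}\frac{\partial^2\varphi}{\partial z_j\partial\bar z_k}v_j\bar v_k$ on the holomorphic tangent space.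

\begin{definition}[Andreotti--Grauert]
A complex manifold $X$ of dimension $d$ is \emph{$q$-complete} if it has a $C^2$ exhaustion function whose Levi form has at least $d-q+1$ positive eigenvalues at every point of $X$. It is \emph{$q$-convex} if it has a $C^2$ exhaustion function for which this holds outside some compact subset of $X$.
\end{definition}

Thus $1$-complete means Stein, and the condition weakens as $q$ grows. To see which $q$ is relevant, put $m=\dim T$, so that $\dim M=n+m$, and recall the following known fact.

\medskip\noindent\textbf{Fact G} (Greene--Wu, Ohsawa, Demailly). \emph{Every connected noncompact complex manifold of dimension $d$ is $d$-complete: it has an exhaustion function whose Levi form has at least one positive eigenvalue at every point.}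

\medskip
For $M$, $n$-completeness asks for $(n+m)-n+1=m+1$ positive eigenvalues. A product $V\times(N\setminus\{p\})$ over a ball $V\subset\mathbb C^m$ has them: $m$ come from the base and one comes from Fact~G for the fiber. So a locally trivial family is $n$-complete over small balls. The next weaker condition, $(n+1)$-completeness, asks for $m$ positive eigenvalues, and when $m=1$ it holds for every family by Fact~G. A Stein hypothesis, on the other hand, is empty when $n\ge2$: the fibers would be Stein, whereas holomorphic functions on $N\setminus\{p\}$ extend to $N$ and are constant. This singles out $q=n$ and leads to the following question, which is posed in \cite{problem}.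

\medskip\noindent\textbf{Question.} \emph{Let $n\ge1$, let $\pi:M\to T$ be a surjective holomorphic submersion with $M$ $n$-complete, and suppose that $\pi^{-1}(t)\cong N\setminus\{p\}$ for all $t\in T$, where $N$ is a compact complex manifold of dimension $n$ and $p\in N$. Is $\pi$ locally trivial?}

\medskip
The answer is yes for every $n$.

\begin{theorem}\label{thm:main}
Let $\pi:M\to T$ be a surjective holomorphic submersion with $\pi^{-1}(t)\cong N\setminus\{p\}$ for all $t\in T$, where $N$ is a compact complex manifold of dimension $n\ge1$ and $p\in N$. If $M$ is $n$-complete, then $\pi$ is locally trivial.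
\end{theorem}

The second theorem describes how much of the hypothesis is needed. We write $\Gamma_\sigma\subset V\times N$ for the graph of a map $\sigma:V\to N$ and $\operatorname{Aut}(N)$ for the group of biholomorphisms of $N$.

\begin{theorem}\label{thm:compl}
Let $\pi:M\to T$ be a surjective holomorphic submersion with all fibers biholomorphic to $N\setminus\{p\}$, where $N$ is compact of dimension $n\ge1$.
\begin{enumerate}
\item[(a)] $\pi$ is locally trivial if and only if every $t\in T$ has a connected open neighborhood $V$ with $\pi^{-1}(V)$ $n$-complete.
\item[(b)] In Theorem~\ref{thm:main} it suffices that $M$ be $n$-convex.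
\item[(c)] If $n\ge2$, then without any convexity hypothesis every $t_0\in T$ has a ball neighborhood $V$ with $\pi^{-1}(V)\cong(V\times N)\setminus\Gamma_\sigma$ over $V$, where $\sigma:V\to N$ is a continuous map with $\sigma(V)\subset\operatorname{Aut}(N)p$. Moreover, $\pi$ is locally trivial over $V$ if and only if $\sigma$ is holomorphic.
\item[(d)] If $n\ge2$ and all holomorphic vector fields of $N$ vanish at $p$, then $\pi$ is locally trivial with no convexity hypothesis. If $n\ge2$ and some holomorphic vector field does not vanish at $p$, then over a polydisk of any dimension $m\ge1$ there is an $(n+1)$-complete family with fibers $N\setminus\{p\}$ that is not locally trivial. If $n=1$, such a $2$-complete family exists over the disk for every $(N,p)$. In particular, ``$n$-complete'' cannot be replaced by ``$(n+1)$-complete''.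
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} is organized around the description in (c), to which we give a name.

\begin{definition}\label{def:model}
A \emph{graph model} of $\pi$ over an open set $V\subset T$ is a pair $(H,\sigma)$ consisting of a continuous map $\sigma:V\to N$ with $\sigma(V)\subset\operatorname{Aut}(N)p$ and a biholomorphism $H:\pi^{-1}(V)\to(V\times N)\setminus\Gamma_\sigma$ over $V$.
\end{definition}

Section~\ref{sec:graphs} settles the question for families with a graph model: $m+1$ positive eigenvalues force $\sigma$ to be holomorphic, and a holomorphic $\sigma$ can be straightened by automorphisms of $N$. It remains to construct graph models. For $n\ge2$ (Section~\ref{sec:high}) the Hartogs phenomenon makes $N\setminus\{p\}$ behave like a compact manifold, and graph models exist without convexity. For $n=1$ (Section~\ref{sec:curves}) this is false (Remark~\ref{rem:fails}), and the Stein property is used to spread holomorphic differentials from one fiber to its neighbors. Both constructions share one device for coping with the uncontrolled isomorphisms $N\setminus\{p\}\cong M_t$: a countability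 argument gives the desired property on a large set of parameters, and continuity carries it to all parameters. Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}; Fact~G is used only there.

\subsection*{Notation and standard facts}
We assume $m\ge1$, the case $m=0$ being trivial. A \emph{ball} in $T$ is a ball in a chart, with coordinates $t_1,\dots,t_m$ and $\partial_j=\partial/\partial t_j$; we write $M_V=\pi^{-1}(V)$. The holomorphic tangent sheaf of $X$ is $\Theta_X$ or $\Theta$, the canonical bundle is $K_X$ or $K$, and psh means plurisubharmonic. For each $t$ we choose once and for all a biholomorphism $\Phi_t:N\setminus\{p\}\to M_t$, and we let $N_t=M_t\cup\{p_t\}$ carry the complex structure for which $\Phi_t$ extends to a biholomorphism $N\to N_t$ with $p\mapsto p_t$. Nothing is assumed about the dependence of $\Phi_t$ on $t$. The following facts are used repeatedly.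
\begin{enumerate}
\item[(F1)] The number of positive eigenvalues of a Hermitian form is the largest dimension of a subspace on which it is positive definite, so it does not drop when a psh function is added to $\varphi$. In particular, if $M$ is $n$-complete with exhaustion $\varphi$ and $\psi$ is a smooth psh exhaustion of a ball $V$, then $\varphi+\psi\circ\pi$ shows that $M_V$ is $n$-complete.
\item[(F2)] (Hartogs) If $n\ge2$, a holomorphic function on a shell $\{r_1<|z|<r_2\}\subset\mathbb C^n$, $r_1\ge0$, extends to the ball $\{|z|<r_2\}$. The same holds for vector fields, component by component.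
\item[(F3)] An injective holomorphic map between manifolds of equal dimension is a biholomorphism onto an open subset.
\item[(F4)] A continuous map from a connected space into a countable subset of a metric space is constant, because the distance to one value of the map takes countably many values and has connected image.
\item[(F5)] (Bochner--Montgomery) $\operatorname{Aut}(N)$ is a second countable complex Lie group acting holomorphically on $N$, with Lie algebra the finite-dimensional space $\mathfrak g=H^0(N,\Theta)$. For $w\in\mathfrak g$, the automorphism $\exp w$ is the time-one map of the equation $\dot z=w(z)$.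
\end{enumerate}

\section{Complements of graphs}\label{sec:graphs}

We begin with the smallest case, in which the role of convexity is visible by hand.

\begin{example}\label{ex:model}
Let $N=\mathbb P^1$ with affine coordinate $\zeta$, let $\sigma:\Delta\to\mathbb C$ be continuous, and let $M=(\Delta\times\mathbb P^1)\setminus\Gamma_\sigma$. The function $1/(\zeta-\sigma(t))$ identifies each fiber with $\mathbb C$, and if $\sigma$ is holomorphic it trivializes the family.

Now let $\sigma(t)=\bar t$ and fix $0<r<1$. For $0<\epsilon\le r^2/2$ consider the compact pieces of complex curves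
\[
S_\epsilon=\{(t,\zeta): t\zeta=-\epsilon,\ |t|\le r,\ |\zeta|\le r\}.
\]
On $\Gamma_\sigma$ we have $t\zeta=|t|^2\ge0$, so $S_\epsilon\subset M$. The boundaries of all $S_\epsilon$ lie in the compact set $\Sigma=\{t\zeta\in[-r^2/2,0],\ \max(|t|,|\zeta|)=r\}$, which is also contained in $M$, since a point of $\Gamma_\sigma$ with $t\zeta\le0$ is the origin. Finally $(\sqrt\epsilon,-\sqrt\epsilon)\in S_\epsilon$ tends to $(0,0)\in\Gamma_\sigma$. Let $\varphi$ be a strictly psh function defined on the part of $M$ over a disk containing $\{|t|\le r\}$. It has no interior maximum on $S_\epsilon$, so $\varphi\le\max_\Sigma\varphi$ on every $S_\epsilon$, and $\varphi$ cannot tend to $+\infty$ at the origin. Hence $M$ is not Stein. Nor is the family trivial over any disk about $0$: if $w$ were the fiber coordinate of a trivialization, $|t|^2+|w|^2$ would be strictly psh and would tend to $+\infty$ along $\Gamma_\sigma$.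
\end{example}

In general we test with complex submanifolds of dimension $n$ that avoid the graph and approach it at an interior point. In a manifold of dimension $n+m$, an $n$-dimensional tangent space meets every $(m+1)$-dimensional subspace nontrivially. This is why $m+1$ positive eigenvalues are what the argument needs.

\begin{lemma}\label{lem:hartogs}
Let $V\subset\mathbb C^m$ be open, let $\sigma:V\to N$ be continuous, and put $M'=(V\times N)\setminus\Gamma_\sigma$. Suppose that there are a $C^2$ function $\varphi$ on $M'$ and $c_0\in\mathbb R$ such that $\varphi(x)\to+\infty$ when $x$ tends to a point of $\Gamma_\sigma$, and such that the Levi form of $\varphi$ has at least $m+1$ positive eigenvalues wherever $\varphi>c_0$. Then $\sigma$ is holomorphic.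
\end{lemma}

\begin{proof}
Fix $t_0\in V$, choose coordinates $\zeta$ on $N$ centered at $\sigma(t_0)$ and defined near $\{|\zeta|\le2\}$, and shrink $V$ to a ball on which $|\sigma|<1$. Let $\bar D\subset V$ be a closed disk in a complex line parallel to a coordinate axis, and denote points of this line by their coordinate $w$. Fix $j\in\{1,\dots,n\}$. For a polynomial $u$ without zeros on $\bar D$ and a polynomial $q$, put
\[
f(w,\zeta)=u(w)\zeta_j-q(w),\qquad g(w)=f(w,\sigma(w))=u(w)\sigma_j(w)-q(w).
\]

\emph{Step 1: $\max_{\bar D}|g|\le\max_{\partial D}|g|$.} Suppose not. Then there is $w_*\in D$ with $|g(w_*)|=\mu=\max_{\bar D}|g|>\max_{\partial D}|g|$. Put $a=g(w_*)\ne0$, and for $1\le s\le2$ let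
\[
S_s=\{(w,\zeta):w\in\bar D,\ |\zeta|\le2,\ f(w,\zeta)=sa\},\qquad \partial S_s=S_s\cap\bigl(\{w\in\partial D\}\cup\{|\zeta|=2\}\bigr).
\]
The set $\Sigma=\bigcup_{1\le s\le2}\partial S_s$ is compact. It is disjoint from $\Gamma_\sigma$: at a point of $\Sigma$ with $w\in\partial D$ we have $|f|\ge\mu>|g(w)|$, and at a point with $|\zeta|=2$ we have $\zeta\ne\sigma(w)$. So $\varphi\le C$ on $\Sigma$ for some $C$. For $s>1$ the whole of $S_s$ is disjoint from $\Gamma_\sigma$, because $|f|=s\mu>\mu\ge|g|$; hence $S_s$ is a compact subset of $M'$.

Since $\partial f/\partial\zeta_j=u\neq0$, the set $S_s\setminus\partial S_s$ is a smooth hypersurface of $D\times\{|\zeta|<2\}$, that is, an $n$-dimensional complex submanifold of $M'$. At a point of it where $\varphi>c_0$, the Levi form of $\varphi$ is positive on some vector tangent to $S_s$, by the dimension count above. The Levi form of $\varphi|_{S_s}$ is the restriction of that of $\varphi$, and at a local maximum it is negative semidefinite. So $\varphi|_{S_s}$ has no local maximum at such a point, and $\varphi\le\max(C,c_0)$ on $S_s$ for $1<s\le2$. But for $s$ close to $1$ the point $\bigl(w_*,\sigma(w_*)+(s-1)a\,u(w_*)^{-1}e_j\bigr)$,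 where $e_j$ is the $j$-th unit vector, lies in $S_s$, and it tends to a point of $\Gamma_\sigma$ as $s\downarrow1$. Along these points $\varphi\to+\infty$, a contradiction.

\emph{Step 2: $u\sigma_j$ has the mean value property.} Let $w_c$ be the center of $D$. By Step 1 applied to the multiples $cu$, $c\neq0$, and by the maximum principle for polynomials, $|g(w_c)|\le\max_{\partial D}|g|$ for all $g$ in the vector space $\mathbb C\,u\sigma_j+\mathbb C[w]$. By the Hahn--Banach and Riesz theorems there is a complex measure $\nu$ on $\partial D$ of norm at most $1$ with $g(w_c)=\int g\,d\nu$ on this space. As $\int1\,d\nu=1$, it is a probability measure. As $\int(w-w_c)^k\,d\nu=0$ for $k\ge1$ and $\nu$ is real, all Fourier coefficients of $\nu$ of nonzero order vanish, so $\nu$ is normalized arc length. Thus $(u\sigma_j)(w_c)$ is the mean of $u\sigma_j$ over $\partial D$.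

\emph{Step 3.} A continuous function with the mean value property on all disks is harmonic. Take $u=1$ and $u=w-b$, where $b$ is a point of the line outside $V$. Then $\sigma_j$ and $(w-b)\sigma_j$ are harmonic in $w$, and
\[
0=\partial_w\partial_{\bar w}\bigl((w-b)\sigma_j\bigr)=\partial_{\bar w}\sigma_j+(w-b)\,\partial_w\partial_{\bar w}\sigma_j=\partial_{\bar w}\sigma_j .
\]
So $\sigma$ is continuous and holomorphic in each variable separately, hence holomorphic.
\end{proof}

The factor $u$ cannot be dropped: for $\sigma_j=\bar w$ all functions $\bar w-q(w)$ are harmonic and satisfy the inequality of Step 1. Example~\ref{ex:model} detects $\bar t$ with the test function $t\zeta$.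

Next we straighten a holomorphic graph. One wants to write $\sigma(t)=\gamma(t)\sigma(t_0)$ with $\gamma(t)\in\operatorname{Aut}(N)$ holomorphic in $t$. The difficulty is that the orbit $\operatorname{Aut}(N)p$ is given only as a countable union of pieces of submanifolds, so one has to show first that $\sigma$ is tangent to it.

\begin{lemma}\label{lem:graph}
Let $V\subset\mathbb C^m$ be a ball and $\sigma:V\to N$ a holomorphic map with $\sigma(V)\subset\operatorname{Aut}(N)p$. Then every $t_0\in V$ has a neighborhood $V'$ with $(V'\times N)\setminus\Gamma_\sigma\cong V'\times(N\setminus\{p\})$ over $V'$.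
\end{lemma}

\begin{proof}
Let $G=\operatorname{Aut}(N)$ and let $\operatorname{ev}_x:\mathfrak g\to T_xN$ be evaluation at $x$. An element $\gamma\in G$ permutes $\mathfrak g$ and maps $T_pN$ isomorphically to $T_{\gamma p}N$, so $\operatorname{ev}_x$ has the same rank $r$ at all $x\in Gp$. Hence the images of the maps $\operatorname{ev}_{\sigma(t)}$ form a holomorphic subbundle $\mathcal D\subset\sigma^*TN$.

We claim that $d\sigma$ takes values in $\mathcal D$. The differential at $\gamma$ of the orbit map $\beta:G\to N$, $\beta(\gamma)=\gamma p$, has image $\operatorname{ev}_{\gamma p}(\mathfrak g)$, as one sees by differentiating $s\mapsto\exp(sw)\gamma p$. By the constant rank theorem and second countability, $G$ is covered by countably many compact sets $C_\nu$ such that $\beta(C_\nu)$ lies in a locally closed complex submanifold $S_\nu\subset Gp$ with $T_xS_\nu=\operatorname{ev}_x(\mathfrak g)$ for $x\in S_\nu$. The closed sets $\sigma^{-1}(\beta(C_\nu))$ cover $V$, so by Baire's theorem one of them contains a nonempty open set $V_0$. On $V_0$ the map $\sigma$ has values in $S_\nu$, so the holomorphic bundle map $TV\to\sigma^*TN/\mathcal D$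 induced by $d\sigma$ vanishes on $V_0$. By the identity theorem it vanishes on $V$.

Let $t_0=0$. The map $V\times\mathfrak g\to\mathcal D$ is a surjection of holomorphic vector bundles and splits locally, so on a small ball $V'$ about $0$ there are holomorphic maps $\xi_j:V'\to\mathfrak g$ with $\operatorname{ev}_{\sigma(t)}\xi_j(t)=\partial_j\sigma(t)$. For $t\in V'$ let $\gamma(t)$ be the map from time $0$ to time $1$ of the time-dependent vector field $W_s=\sum_jt_j\xi_j(st)$, $0\le s\le1$, on the compact manifold $N$. Then $\gamma(t)\in G$, and $(t,x)\mapsto\gamma(t)x$ is holomorphic because solutions of a holomorphic differential equation depend holomorphically on parameters and initial values. The curve $s\mapsto\sigma(st)$ has derivative $\sum_jt_j\partial_j\sigma(st)=W_s(\sigma(st))$, so $\gamma(t)\sigma(0)=\sigma(t)$. By (F3), $(t,x)\mapsto(t,\gamma(t)x)$ maps $V'\times(N\setminus\{\sigma(0)\})$ biholomorphically onto $(V'\times N)\setminus\Gamma_\sigma$, and $N\setminus\{\sigma(0)\}\cong N\setminus\{p\}$ because $\sigma(0)\in Gp$.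
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $(H,\sigma)$ be a graph model of $\pi:M\to T$ over a ball $V$. If $M$ is $n$-convex, in particular if $M$ is $n$-complete, then $\sigma$ is holomorphic and $\pi$ is locally trivial over $V$.
\end{proposition}

\begin{proof}
Let $\varphi$ be an exhaustion of $M$ whose Levi form has at least $m+1$ positive eigenvalues outside a compact set $\mathcal C$, and let $c_0\geq\varphi$ on $\mathcal C$. Consider $\varphi\circ H^{-1}$ on $(V\times N)\setminus\Gamma_\sigma$. Let $x_k\in M_V$ be points such that $H(x_k)$ tends to a point of $\Gamma_\sigma$. An accumulation point $y\in M$ of $(x_k)$ would lie over $V$ and satisfy $H(y)\in\Gamma_\sigma$, which is impossible. So $(x_k)$ leaves every compact subset of $M$, and $\varphi(x_k)\to+\infty$. Lemma~\ref{lem:hartogs} shows that $\sigma$ is holomorphic, and Lemma~\ref{lem:graph} gives local triviality.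
\end{proof}

\section{Fibers of dimension $n\ge2$}\label{sec:high}

\begin{proposition}\label{prop:structure}
Let $n\ge2$ and let $\pi:M\to T$ be a surjective holomorphic submersion with all fibers biholomorphic to $N\setminus\{p\}$. Then every $t_0\in T$ has a ball neighborhood over which $\pi$ has a graph model.
\end{proposition}

Together with Proposition~\ref{prop:reduction} this proves Theorem~\ref{thm:main} for $n\ge2$.

The plan is as follows. To identify nearby fibers holomorphically we lift the fields $\partial_j$ to holomorphic vector fields on $M$ and follow their flows. We do this near the compact set $K$ obtained from the central fiber by deleting a small ball about the puncture. Lifts exist in every chart, and gluing them along the fiber $M_t$ is a linear equation $D(t)\xi=\kappa_j(t)$ of \v Cech type (\S\ref{ss:operators}, \S\ref{ss:range}). We solve it for most $t$ using the isomorphisms $\Phi_t$ (\S\ref{ss:good}), and then for all $t$, holomorphically in $t$ (\S\ref{ss:flow}). The resulting identification of the outer parts of the fibers is extended over the remaining hole in each $N_t$ (\S\ref{ss:hole}, \S\ref{ss:biholo}), and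 the extensions are shown to fit together holomorphically (\S\ref{ss:param}).

Put $h=\dim\mathfrak g$. By (F2), $H^0(N\setminus\{p\},\Theta)=\mathfrak g$, so
\begin{equation}\label{eq:h}
\dim H^0(M_t,\Theta)=h\qquad\text{for all }t\in T .
\end{equation}

\subsection{The gluing operators}\label{ss:operators}
The constructions of \S\ref{ss:operators} and \S\ref{ss:range} apply to an arbitrary base point, which we call $0$, and an arbitrary compact set $K_0\subset M_0$. Identify $M_0$ with $N\setminus\{p\}$ by $\Phi_0$. Fix coordinates $z$ on $N$ centered at $p$ and defined near $\{|z|\le2\}$, and put $B_r=\{|z|<r\}$ and $K=N\setminus B_1$. After replacing $z$ by a large multiple we have $K_0\subset K$.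

Since $\pi$ is a submersion, coordinates of $M_0$ near a point extend to a chart $(t,z^i):U_i\to V_0\times\tilde P_i$ of $M$; we identify $\tilde P_i$ with $U_i\cap M_0$. We cover $K$ by finitely many such charts, and choose open sets $P_i''\Subset P_i'\Subset P_i\Subset\tilde P_i$ with $P_i$ connected and $K\subset\bigcup_iP_i''$. For finiteness we want to bound a holomorphic function on $P_i$ by its values on a part of $P_i$ that is covered by the smaller sets $P_k'$. Near $\partial B_1$ the sets $P_i$ protrude into the ball, beyond the $P_k'$. The remedy is to shape them so that the Hartogs phenomenon controls the protruding part.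

\emph{Boundary charts.} Let $x_b\in\partial B_1$ and take a chart about $x_b$ with $z^b=z$ on $M_0$. Since $n\ge2$ there is a unit vector $\tau_b\in\mathbb C^n$ Hermitian-orthogonal to $x_b$. Put
\[
P_b=\{x_b+\zeta\tau_b+y:\ |\zeta|<\delta,\ y\perp\tau_b,\ |y|<\eta\},\qquad P_b^\sharp=P_b\cap\{|\zeta|>\delta/2\},
\]
with $\delta,\eta>0$ so small that $P_b\Subset\tilde P_b$ and $(1-\eta)^2+\delta^2/4>1$; see Figure~\ref{fig:chart}. Since $|x_b+\zeta\tau_b+y|^2=|x_b+y|^2+|\zeta|^2$, we have $\overline{P_b^\sharp}\subset\{|z|>1\}$. The monomials $\zeta^k$ are orthogonal on disks and annuli about $0$, and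
\[
\int_{\delta/2<|\zeta|<\delta}|\zeta|^{2k}=(1-4^{-k-1})\int_{|\zeta|<\delta}|\zeta|^{2k}\ \ge\ \frac34\int_{|\zeta|<\delta}|\zeta|^{2k}.
\]
Expanding a holomorphic function $g$ on $P_b$ in powers of $\zeta$ and integrating over $y$ gives $\|g\|^2_{L^2(P_b)}\le\frac43\|g\|^2_{L^2(P_b^\sharp)}$. Let $P_b''\Subset P_b'$ be smaller concentric products of a disk and a ball. Finitely many $P_b''$ cover $\partial B_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\fill[gray!35] (-2.4,-0.12) rectangle (-1.2,0.12);
\fill[gray!35] (1.2,-0.12) rectangle (2.4,0.12);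
\draw (-2.4,-0.12) rectangle (2.4,0.12);
\draw[thick] (2.868,-0.904) arc (55:125:5);
\fill (0,0) circle (0.03);
\node[above] at (0,0.12) {$x_b$};
\node[above] at (-1.8,0.12) {$P_b^\sharp$};
\node[above] at (1.8,0.12) {$P_b^\sharp$};
\node at (0,-0.65) {$B_1$};
\node[right] at (2.868,-0.904) {$\partial B_1$};
\draw[->] (2.6,0) -- (3.2,0) node[right] {$\tau_b$};
\end{tikzpicture}
\caption{A real two-dimensional slice of a boundary chart $P_b$ (the rectangle), spanned by the radial direction and the complex tangent direction $\tau_b$ of the sphere $\partial B_1$ at $x_b$. The middle of $P_b$ dips into the ball $B_1$. The shaded part $P_b^\sharp$, an annulus in the complex direction $\tau_b$, lies outside $\overline{B_1}$ and controls the $L^2$ norm of holomorphic functions on $P_b$.}\label{fig:chart}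
\end{figure}

\emph{Interior charts.} The compact set $K\setminus\bigcup_bP_b''\subset N\setminus\overline{B_1}$ is covered by finitely many sets $P_i''$, where $P_i''\Subset P_i'\Subset P_i$ are concentric coordinate balls with $\overline{P_i}\subset N\setminus\overline{B_1}$. Put $P_i^\sharp=P_i$.

With $L^2$ norms taken in the coordinates $z^i$, we have for all $i$ and all holomorphic $g$ on $P_i$
\begin{equation}\label{eq:sharp}
\|g\|_{P_i}\le C\|g\|_{P_i^\sharp},\qquad P_i^\sharp\subset K\subset\bigcup_kP_k' .
\end{equation}

Let $z^i=f_{il}(t,z^l)$ be the transition maps, $J_{il}=\partial f_{il}/\partial z^l$ their Jacobian matrices along the fibers, and $Q_{il}=P_i\cap P_l'\subset M_0$, read in the coordinates $z^i$. The set $\overline{Q_{il}}\subset\overline{P_i}\cap\overline{P_l'}$ is compact in $U_i\cap U_l$. So for small $t$ the map $f_{li}(t,\cdot)$ is defined near $\overline{Q_{il}}$ and maps $\overline{Q_{il}}$ into a fixed compact subset of $P_l$; this is the reason for using $P_l'$ in the definition of $Q_{il}$. Let $A^2$ denote the Bergman space of square integrable holomorphic functions and put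
\[
\mathcal X=\bigoplus_iA^2(P_i)^n,\qquad\mathcal Y=\bigoplus_{i,l}A^2(Q_{il})^n .
\]
For small $t$, $\xi=(\xi^i)\in\mathcal X$ and $1\le j\le m$ define, as functions of $z\in Q_{il}$,
\[
(D(t)\xi)_{il}(z)=\xi^i(z)-J_{il}\bigl(t,f_{li}(t,z)\bigr)\,\xi^l\bigl(f_{li}(t,z)\bigr),\qquad
\kappa_j(t)_{il}(z)=\frac{\partial f_{il}}{\partial t_j}\bigl(t,f_{li}(t,z)\bigr).
\]
To see what these mean, regard $\xi^i$ as a vector field tangent to $M_t$ on $\{t\}\times P_i$, and let $\partial_j^{(i)}$ be $\partial/\partial t_j$ in the chart $(t,z^i)$. The chain rule gives $\partial_j^{(l)}=\partial_j^{(i)}+\frac{\partial f_{il}}{\partial t_j}\cdot\frac{\partial}{\partial z^i}$, and $\xi^l$ has components $J_{il}\xi^l$ in the chart $i$. Therefore: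
\begin{itemize}
\item $D(t)\xi=0$ means that $\xi^i$ and $\xi^l$ agree at the points of $M_t\cap U_i$ with $z^i\in Q_{il}$;
\item $D(t)\xi=\kappa_j(t)$ means that $\partial_j^{(i)}+\xi^i$ and $\partial_j^{(l)}+\xi^l$ agree at these points.
\end{itemize}

\begin{lemma}\label{lem:holo}
On a ball about $0$, the maps $t\mapsto D(t)\in\mathcal L(\mathcal X,\mathcal Y)$ and $t\mapsto\kappa_j(t)\in\mathcal Y$ are holomorphic in norm.
\end{lemma}

\begin{proof}
The first term of $D(t)\xi$ is a bounded operator independent of $t$. Point evaluations on a compact subset of $P_l$ are uniformly bounded on $A^2(P_l)$, so the second term is holomorphic in $(t,z)$ and bounded by $C\|\xi\|$ on $\{|t_1|,\dots,|t_m|<r\}\times Q_{il}$ for some $r>0$. By Cauchy's estimates its Taylor expansion in $t$ is $\sum_\alpha t^\alpha D_\alpha\xi$ with $D_\alpha$ linear and $\sup|D_\alpha\xi|\le Cr^{-|\alpha|}\|\xi\|$. Since $Q_{il}$ has finite volume, the series $\sum_\alpha t^\alpha D_\alpha$ converges in operator norm for $|t_j|<r$. The functions $\kappa_j(t)_{il}(z)$ are holomorphic and bounded on the same sets, and the same expansion applies.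
\end{proof}

\subsection{Closed range and constant nullity}\label{ss:range}

\begin{lemma}\label{lem:range}
Let $E=\ker D(0)$.
\begin{enumerate}
\item[(a)] There is $c>0$ with $\|D(0)\xi\|\ge c\|\xi\|$ for $\xi\in E^\perp$; in particular $D(0)$ has closed range.
\item[(b)] Restriction of vector fields is an isomorphism $\mathfrak g\to E$.
\item[(c)] For small $t$ there are operators $S(t)\in\mathcal L(\mathcal Y,E^\perp)$, holomorphic in $t$, with $S(t)D(t)=\mathrm{id}$ on $E^\perp$, and $\mathcal X=E^\perp\oplus\ker D(t)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $P_i^\sharp\cap P_k'\subset Q_{ik}$ we have $\xi^i=(D(0)\xi)_{ik}+J_{ik}\,\xi^k\circ f_{ki}$ at $t=0$. The map $f_{ki}(0,\cdot)$ sends $Q_{ik}$ injectively into $P_k'$, and it and its inverse have bounded derivatives. By \eqref{eq:sharp} and a change of variables,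
\[
\|\xi^i\|_{P_i}\le C\sum_k\|\xi^i\|_{P_i^\sharp\cap P_k'}\le C'\Bigl(\|D(0)\xi\|+\sum_k\|\xi^k\|_{P_k'}\Bigr).
\]
A bounded sequence in $A^2(P_k)$ is locally uniformly bounded, so by Montel's theorem a subsequence converges uniformly on $\overline{P_k'}$. With the displayed estimate we conclude: \emph{a bounded sequence $(\xi_\nu)$ in $\mathcal X$ with $D(0)\xi_\nu\to0$ has a Cauchy subsequence.} If (a) failed, there would be unit vectors $\xi_\nu\in E^\perp$ with $D(0)\xi_\nu\to0$, and a subsequence would converge to a unit vector in $E\cap E^\perp=0$.

(b) A vector field on $N$ restricts to an element of $E$, and restriction is injective because $N$ is connected. Conversely let $\xi\in E$. Since $P_k'\cap P_l'\subset Q_{kl}$, the $\xi^k$ glue to a holomorphic vector field on $\bigcup_kP_k'\supset K$. By (F2) its restriction to a neighborhood of $K$ extends to some $w\in\mathfrak g$. Each $P_i'$ meets $K$ and each $P_i$ is connected, so $\xi^i=w|_{P_i}$.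

(c) The range of $D(0)^*$ lies in $E^\perp$. Let $B(t)=D(0)^*D(t)|_{E^\perp}:E^\perp\to E^\perp$. The operator $B(0)$ is self-adjoint with $\langle B(0)\xi,\xi\rangle\ge c^2\|\xi\|^2$, hence invertible, so $B(t)$ is invertible for small $t$ with holomorphic inverse (Neumann series). Put $S(t)=B(t)^{-1}D(0)^*$. Then $S(t)D(t)=\mathrm{id}$ on $E^\perp$, so $\ker D(t)$ injects into $\mathcal X/E^\perp$, which has dimension $h$ by (b). On the other hand, a holomorphic vector field on $M_t$ restricts to bounded fields on the sets $\{t\}\times P_i$, which form an element of $\ker D(t)$, and this restriction is injective because $M_t$ is connected. By \eqref{eq:h}, $\dim\ker D(t)\ge h$. Hence $\ker D(t)\to\mathcal X/E^\perp$ is bijective.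
\end{proof}

The decomposition in (c) is the first place where the isomorphism of \emph{all} fibers enters. It guarantees that whenever $D(t)\xi=\kappa_j(t)$ is solvable, it is solved by the holomorphic candidate $S(t)\kappa_j(t)$.

\subsection{Lifting along most fibers}\label{ss:good}
Let $V$ be a ball in $T$. Call $t\in V$ \emph{$j$-good} if for every compact set $K_0\subset M_t$ there is a holomorphic section $v$ of $\Theta_M|_{M_t}$ near $K_0$ with $d\pi(v)=\partial_j$.

If $\Phi_t$ were holomorphic in $t$, then $\partial_j\Phi_t$ would be such a section. We have no regularity at all, but there are uncountably many $\Phi_t$ in a second countable space of maps, so most of them are limits of others, and we can form difference quotients along a sequence. One obstacle remains. Even if $\Phi_{t_\nu}\to\Phi_{t_1}$, the convergence may be much slower than $|t_\nu-t_1|$, because $\Phi_{t_\nu}$ can be composed with automorphisms close to the identity. We remove this freedom by a normalization that makes the displacement orthogonal to $E\cong\mathfrak g$; then Lemma~\ref{lem:range}(a) bounds the difference quotients.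

\begin{lemma}\label{lem:good}
Let $L\subset V$ be the intersection of $V$ with a complex line parallel to the $t_j$-axis. All but countably many points of $L$ are $j$-good. In particular the $j$-good points are dense in $V$.
\end{lemma}

\begin{proof}
The space of continuous maps $N\setminus\{p\}\to M$ with the topology of locally uniform convergence is metrizable and second countable, since the source is locally compact and both spaces are second countable and metrizable. Hence its subset $\{\Phi_t:t\in L\}$ has at most countably many isolated points. The map $t\mapsto\Phi_t$ is injective, since the images lie in different fibers. Let $\Phi_{t_1}$ be nonisolated; we show that $t_1$ is $j$-good. Translate so that $t_1=0$. There are $t_\nu=s_\nu e_j\in L$, $s_\nu\in\mathbb C\setminus\{0\}$, with $\Phi_\nu:=\Phi_{t_\nu}\to\Phi_0$ locally uniformly, and $s_\nu\to0$ because $t_\nu=\pi\circ\Phi_\nu$. Given $K_0$, use \S\ref{ss:operators} and \S\ref{ss:range} at $0$; under the identification $M_0=N\setminus\{p\}$ we have $\Phi_\nu\to\mathrm{id}$.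

\emph{Normalization.} Identify $\mathfrak g$ with $E$, normed as a subspace of $\mathcal X$. For $w\in E$ with $\|w\|\le r_0$, $r_0$ small, the sets $\exp(w)\overline{P_i}$ stay in a fixed compact subset of $\tilde P_i$. So for large $\nu$ we can define the displacement
\[
g^i_{\nu,w}(x)=z^i\bigl(\Phi_\nu(\exp(w)x)\bigr)-z^i(x),\qquad x\in\overline{P_i},
\]
an element $g_{\nu,w}\in\mathcal X$ that depends continuously on $w$. As $\nu\to\infty$ it converges, uniformly in $x$ and $w$, to $z^i(\exp(w)x)-z^i(x)=w^i(x)+O(\|w\|^2)$. Let $\theta_\nu(w)$ be the orthogonal projection of $g_{\nu,w}$ to $E$. Then $\theta_\nu\to\theta_\infty$ uniformly, with $\theta_\infty(w)=w+O(\|w\|^2)$. For small $r>0$ we have $\|w-\theta_\infty(w)\|\le r/2$ when $\|w\|\le r$, so for large $\nu$ the map $w\mapsto w-\theta_\nu(w)$ sends the ball $\{\|w\|\le r\}$ to itself. By Brouwer's theorem it has a fixed point, which is a zero of $\theta_\nu$. Applying this to a sequence of radii tending to $0$ and passing to a subsequence of $(\nu)$, we find $w_\nu\to0$ with $\theta_\nu(w_\nu)=0$. Then $g_\nu:=g_{\nu,w_\nu}$ lies in $E^\perp$, and $g_\nu\to0$ uniformly.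

\emph{Difference quotients.} Let $x\in Q_{il}$ and $y=\Phi_\nu(\exp(w_\nu)x)\in M_{t_\nu}\cap U_i\cap U_l$. The relation $z^i(y)=f_{il}(t_\nu,z^l(y))$ reads
\[
z^i(x)+g^i_\nu(x)=f_{il}\bigl(s_\nu e_j,\,z^l(x)+g^l_\nu(x)\bigr).
\]
Expand the right side about $(0,z^l(x))$, uniformly for $x$ in the compact set $\overline{Q_{il}}$. The constant term is $z^i(x)$, the linear terms are $s_\nu\,\partial_jf_{il}+J_{il}\,g_\nu^l$, and the remainder is at most $C(|s_\nu|^2+|s_\nu||g^l_\nu|+|g^l_\nu|^2)$. Integrating over $Q_{il}$ we get
\[
D(0)g_\nu=s_\nu\kappa_j(0)+\rho_\nu,\qquad\|\rho_\nu\|\le C\bigl(|s_\nu|^2+(|s_\nu|+\sup|g_\nu|)\,\|g_\nu\|\bigr).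
\]
By Lemma~\ref{lem:range}(a), $c\|g_\nu\|\le C|s_\nu|+o(1)\|g_\nu\|$, so $\|g_\nu\|=O(|s_\nu|)$ and $\|\rho_\nu\|=o(|s_\nu|)$. Thus $D(0)(g_\nu/s_\nu)\to\kappa_j(0)$. The range of $D(0)$ is closed, so $\kappa_j(0)=D(0)\xi$ for some $\xi\in\mathcal X$, and the fields $\partial_j^{(i)}+\xi^i$ on $P_i'$ glue to the required section on $\bigcup_iP_i'\supset K_0$.
\end{proof}

\subsection{Trivializing the outer part}\label{ss:flow}

\begin{lemma}\label{lem:flow}
Let $t_0\in T$, let $K_0\subset M_{t_0}$ be compact, and identify $M_{t_0}$ with $N\setminus\{p\}$ by $\Phi_{t_0}$. There are coordinates $z$ as in \S\ref{ss:operators} with $K_0\subset K=N\setminus B_1$, a number $\varepsilon\in(0,1)$, a ball $V$ about $t_0$ and, with $O=N\setminus\overline{B_{1-\varepsilon}}$, a holomorphic open embedding $\Psi:V\times O\to M$ such that $\Psi_t=\Psi(t,\cdot)$ maps $O$ into $M_t$ and $\Psi_{t_0}=\mathrm{id}$.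
\end{lemma}

\begin{proof}
Let $t_0=0$ and use \S\ref{ss:operators} and \S\ref{ss:range}. Let $t$ be small and $j$-good, and let $v$ be a lift of $\partial_j$ near the compact set $\bigcup_i\{t\}\times\overline{P_i}\subset M_t$. The fields $v-\partial_j^{(i)}$ are tangent to $M_t$ and bounded on $P_i$, and they form a solution of $D(t)\xi=\kappa_j(t)$. By Lemma~\ref{lem:range}(c) we can subtract an element of $\ker D(t)$ and obtain a solution $\xi\in E^\perp$, and then $\xi=S(t)D(t)\xi=S(t)\kappa_j(t)$. So
\[
D(t)S(t)\kappa_j(t)=\kappa_j(t)
\]
for all small $j$-good $t$. Both sides are continuous in $t$ by Lemma~\ref{lem:holo}, so by Lemma~\ref{lem:good} the identity holds for all small $t$. Put $\xi_j(t)=S(t)\kappa_j(t)$, a holomorphic $\mathcal X$-valued function. Since point evaluations are locally uniformly bounded on $A^2(P_i)$, the functions $\xi_j^i(t)(z)$ are continuous and separately holomorphic, hence holomorphic in $(t,z)$.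

Let $W_i=\{x\in U_i:|t|<r,\ z^i(x)\in P_i''\}$. For small $r$, every $x\in W_i\cap W_l$ has $z^i(x)\in Q_{il}$. Otherwise there would be points $x_\nu$ with $\pi(x_\nu)\to0$, $z^i(x_\nu)\in P_i''\setminus Q_{il}$ and $z^l(x_\nu)\in P_l''$; a subsequence would converge in $M$ to a point of $\overline{P_i''}\cap\overline{P_l''}\subset Q_{il}$, contradicting the openness of $Q_{il}$. Hence the fields $\partial_j^{(i)}+\xi_j^i$ glue to holomorphic vector fields $v_j$ with $d\pi(v_j)=\partial_j$ on the open set $W=\bigcup_iW_i$.

Choose $\varepsilon$ with $N\setminus B_{1-\varepsilon}\subset\bigcup_iP_i''$. This set is compact in $W$, so for $t$ in a small ball $V$ the flow of $\sum_jt_jv_j$, with constant coefficients $t_j$, exists up to time one from every $x\in O$. Let $\Psi(t,x)$ be the time-one point. It is holomorphic in $(t,x)$, it equals $x$ for $t=0$, and it lies over $t$ because the flow line projects to $s\mapsto st$. If $\Psi(t,x)=\Psi(t',x')$, then $t=t'$, and $x=x'$ by uniqueness of flow lines. By (F3), $\Psi$ is an open embedding.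
\end{proof}

From now on fix $t_0$ and the data $z,\varepsilon,V,O,\Psi$ of Lemma~\ref{lem:flow} (with $K_0$ arbitrary).

\subsection{Extension over the hole}\label{ss:hole}
Fix $t\in V$. Define the \emph{hole} and its \emph{collar} by
\[
C_t=N_t\setminus\Psi_t(K),\qquad A_t=\Psi_t(\{1-\varepsilon<|z|<1\}).
\]
Then $C_t$ is open in $N_t$ and contains $p_t$. Since $\Psi_t$ is injective, $C_t\cap\Psi_t(O)=A_t$, and $C_t\setminus A_t=N_t\setminus\Psi_t(O)$ is compact. The boundary of $C_t$ is $\Psi_t(\partial B_1)$. The hole is connected: a component that misses the connected set $A_t$ lies in the compact set $C_t\setminus A_t$, so it is open and closed in $N_t$ and equals $N_t$, which is absurd.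

We want to extend $\Psi_t^{-1}$ over $C_t$ as a map to $B_1$, that is, to extend the functions $f_j=z_j\circ\Psi_t^{-1}\in\mathcal O(A_t)$. Hartogs' theorem does not apply directly, since we know nothing about the inside of $C_t$; at this stage it could contain compact analytic sets of positive dimension. What we do know is that $C_t$ is $1$-convex: the function $-\log(1-|z\circ\Psi_t^{-1}|^2)$ on $A_t$, cut off near $C_t\setminus A_t$, is an exhaustion that is strictly psh outside a compact set. This makes the obstruction to extension finite dimensional, and an algebraic argument shows that it vanishes. We recall the two tools; cohomology of a holomorphic vector bundle $\mathcal E$ is computed by smooth forms and $\bar\partial$, with compact supports for $H_c^\bullet$.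
\begin{itemize}
\item (Andreotti--Grauert) If $X$ is $1$-convex, then $H^q(X,\mathcal E)$ is finite dimensional for $q\ge1$. A finite-dimensional $H^q(X,\mathcal E)$ is Hausdorff in the quotient of the $C^\infty$ topology, by the open mapping theorem.
\item (Serre duality) If $\dim X=n$ and $H^q(X,\mathcal E)$ and $H^{q+1}(X,\mathcal E)$ are Hausdorff, then $H_c^{n-q}(X,K_X\otimes\mathcal E^*)$ is the dual of $H^q(X,\mathcal E)$.
\end{itemize}

\begin{lemma}\label{lem:hole}
The functions $f_1,\dots,f_n$ extend holomorphically to $C_t$, and $f=(f_1,\dots,f_n)$ maps $C_t$ into $B_1$.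
\end{lemma}

\begin{proof}
Take $X=C_t$, $\mathcal E=K_X$ and $q=n-1$, which is at least $1$ because $n\ge2$. Then $H^1_c(C_t,\mathcal O)\cong H^{n-1}(C_t,K)^*$ is finite dimensional. Let $\chi$ be a smooth function on $C_t$ with $\chi=1$ near $\partial C_t$ and $\chi=0$ near $C_t\setminus A_t$. Consider the linear map $\mathcal O(A_t)\to H^1_c(C_t,\mathcal O)$, $F\mapsto[\bar\partial(\chi F)]$. If $\bar\partial(\chi F)=\bar\partial u$ with $u$ compactly supported, then $\chi F-u$ is holomorphic on $C_t$ and equals $F$ near $\partial C_t$, hence on the connected set $A_t$. So the kernel is contained in $\mathcal O(C_t)$, regarded as a subring of $\mathcal O(A_t)$, and $\mathcal Q=\mathcal O(A_t)/\mathcal O(C_t)$ is finite dimensional.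

Let $F=f_j$. The classes of $F,F^2,F^3,\dots$ in $\mathcal Q$ are linearly dependent, so there is a monic nonconstant polynomial $a$ with $g:=a(F)\in\mathcal O(C_t)$. The function $g$ is not constant, since otherwise $F$ would take finitely many values. Multiplication by $g$ is an endomorphism of $\mathcal Q$, so it is annihilated by a nonzero polynomial $b$. Thus $b(g)F\in\mathcal O(C_t)$, and $b(g)\not\equiv0$ because $g$ is not constant. Dividing, we extend $F$ to a meromorphic function on $C_t$, which satisfies the monic equation $a(F)-g=0$ by the identity theorem. The local rings of a complex manifold are unique factorization domains, hence integrally closed, so the extension is holomorphic.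

The psh function $|f|^2$ extends continuously to $\overline{C_t}$ with value $1$ on $\partial C_t$, so $|f|^2\le1$. If it were equal to $1$ at a point of the connected set $C_t$, it would be constant, whereas $|f|<1$ on $A_t$.
\end{proof}

The maps $\Psi_t^{-1}$ on $\Psi_t(O)$ and $f$ on $C_t$, the latter read as a map to $B_1\subset N$, agree on $A_t$ and glue to a holomorphic map
\[
H_t:N_t\to N,\qquad H_t^{-1}(K)=\Psi_t(K).
\]
Each interior point of $K$ is a regular value with exactly one preimage, so $H_t$ has degree one.

\subsection{The extension is biholomorphic}\label{ss:biholo}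
A holomorphic map of degree one that is an isomorphism over $K$ need not be biholomorphic: the blow-up of $N$ at a point of $B_1$ is an example. An exceptional divisor, however, contributes to cohomology, and $N_t\cong N$ has no room for it. This is the last place where the isomorphism of all fibers is needed.

We use sheaf cohomology with rational coefficients. For a closed subset $\Sigma$ of a compact space $X$ there is an exact sequence, natural for maps of pairs $(X',\Sigma')\to(X,\Sigma)$ with $\Sigma'$ the preimage of $\Sigma$,
\begin{equation}\label{eq:pair}
\cdots\to H_c^k(X\setminus\Sigma)\to H^k(X)\to H^k(\Sigma)\to H_c^{k+1}(X\setminus\Sigma)\to H^{k+1}(X)\to\cdots .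
\end{equation}
A compact analytic set $S$ of dimension at most $d$ has $H^k(S)=0$ for $k>2d$: this follows by induction on $d$ from \eqref{eq:pair} for the singular locus of $S$, whose dimension is smaller and whose complement is a disjoint union of manifolds of real dimension at most $2d$.

\begin{lemma}\label{lem:biholo}
$H_t:N_t\to N$ is biholomorphic.
\end{lemma}

\begin{proof}
Let $Z\subset N_t$ be the set where $dH_t$ is not invertible. It is locally the zero set of the Jacobian determinant and it misses $\Psi_t(O)$, so it is either empty or a compact analytic subset of $C_t$ of pure dimension $n-1$. If $Z=\emptyset$, then $H_t$ is a covering map of degree one, hence biholomorphic.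

Suppose $Z\ne\emptyset$. By the maximum principle the $f_j$ are constant on each of the finitely many irreducible components of $Z$, so $F=H_t(Z)\subset B_1$ is finite. Put $\Sigma=H_t^{-1}(F)$, a compact analytic set with $Z\subset\Sigma\ne N_t$; thus $\dim\Sigma=n-1$. The map $N_t\setminus\Sigma\to N\setminus F$ is a proper local biholomorphism, hence a covering of the connected manifold $N\setminus F$, and it has one sheet over the interior of $K$. So it is biholomorphic.

Since $\deg H_t=1$, we have $\langle H_t^*\alpha\cup H_t^*\beta,[N_t]\rangle=\langle\alpha\cup\beta,[N]\rangle$, so $H_t^*:H^k(N)\to H^k(N_t)$ is injective by Poincar\'e duality. It is bijective because $N_t\cong N$ has the same Betti numbers. For $k\ge2$ the map $H^k_c(N\setminus F)\to H^k(N)$ is bijective by \eqref{eq:pair}, as $H^{k-1}(F)=H^k(F)=0$. By naturality, $H^k_c(N_t\setminus\Sigma)\to H^k(N_t)$ is bijective for $k\ge2$. In \eqref{eq:pair} for $(N_t,\Sigma)$, surjectivity in degree $k$ and injectivity in degree $k+1$ give $H^k(\Sigma)=0$ for all $k\ge2$.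

Now let $S\subset\Sigma$ be the union of the singular locus and the irreducible components of dimension less than $n-1$. Then $\dim S\le n-2$, so $H^{2n-3}(S)=0$ and $H_c^{2n-2}(\Sigma\setminus S)$ injects into $H^{2n-2}(\Sigma)$. The former is nonzero, since $\Sigma\setminus S$ is a nonempty oriented manifold of real dimension $2n-2$. As $2n-2\ge2$, this is a contradiction.
\end{proof}

\subsection{Holomorphic dependence on the parameter}\label{ss:param}

\begin{proof}[End of the proof of Proposition~\ref{prop:structure}]
Put $\sigma(t)=H_t(p_t)=(H_t\circ\Phi_t)(p)\in\operatorname{Aut}(N)p$ and $H(x)=(\pi(x),H_{\pi(x)}(x))$ for $x\in M_V$. By Lemma~\ref{lem:biholo}, $H$ is injective with image $(V\times N)\setminus\Gamma_\sigma$. On the open set $\Psi(V\times O)$ it equals $\Psi^{-1}$ and is holomorphic. Every other point $y$ lies in $M_{t_1}\cap C_{t_1}$ for some $t_1\in V$. To propagate holomorphy from the collar to $y$ we need product coordinates along a path inside the hole, and these come from Lemma~\ref{lem:flow} at the base point $t_1$.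

Choose $x_0\in A_{t_1}$ and a connected open set $D\Subset C_{t_1}\setminus\{p_{t_1}\}$ containing $x_0$ and $y$. Lemma~\ref{lem:flow} at $t_1$ gives an open embedding $\Psi^1:V^1\times O^1\to M$ over a ball $V^1\subset V$ about $t_1$, with $\overline D\subset O^1\subset M_{t_1}$ and $\Psi^1_{t_1}=\mathrm{id}$. The set $\Psi(V\times K)$ is closed in $M_V$, because $K$ is compact, and it is disjoint from $\overline D$. After shrinking $V^1$ we have $\Psi^1(t,\overline D)\subset C_t$ for $t\in V^1$. Let $\phi(t,x)$ be the value at $\Psi^1(t,x)$ of the $j$-th function $f_j$ of the fiber over $t$. Then $|\phi|<1$ on $V^1\times D$, $\phi$ is holomorphic in $x$ for fixed $t$, and $\phi$ is holomorphic in $(t,x)$ near $(t_1,x_0)$, since $x_0\in\Psi(V\times O)$.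

Let $D^*$ be the set of $x\in D$ such that $\phi$ is holomorphic near $(t_1,x)$. It is open and contains $x_0$. Let $x_1\in D^*$ and let $\Pi$ be a coordinate polydisk about $x_1$, of polyradius $\rho$, with closure in $D$. The Taylor coefficients $c_\alpha(t)$ of $\phi(t,\cdot)$ at $x_1$ are holomorphic on a neighborhood $V^2$ of $t_1$ independent of $\alpha$, and $|c_\alpha(t)|\le\rho^{-\alpha}$ by Cauchy's estimates. So the Taylor series converges locally uniformly on $V^2\times\Pi$, and $\Pi\subset D^*$. A point of $D$ in the closure of $D^*$ lies in such a polydisk about a nearby $x_1\in D^*$, so $D^*$ is closed in $D$. Hence $D^*=D\ni y$, and since $\Psi^1$ is an open embedding, $H$ is holomorphic near $y$.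

By (F3), $H$ is biholomorphic onto its image, which is open. So $\Gamma_\sigma$ is closed in $V\times N$, and a map into a compact space with closed graph is continuous.
\end{proof}

The hypothesis $n\ge2$ was used for the vectors $\tau_b$, for (F2), for the finiteness of $H^{n-1}(C_t,K)$, and for the inequality $2n-2\ge2$.

\section{Families of punctured curves}\label{sec:curves}

Let $n=1$, let $M$ be Stein, and let $g$ be the genus of $N$. By (F1), $M_V$ is Stein for every ball $V$. The space $H^0(M_t,\Theta)$ is now infinite dimensional and the method of Section~\ref{sec:high} breaks down. Instead we recover $N_t$ from the holomorphic $1$-forms on $N_t$, which can be recognized on $M_t$ alone.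

\medskip\noindent\textbf{(F6)} \emph{A holomorphic $1$-form $\eta$ on $M_t$ extends to $N_t$ if and only if $\sqrt{-1}\int_{M_t}\eta\wedge\bar\eta<\infty$.} Indeed, near $p_t$ the terms of the Laurent series are orthogonal, and $z^k$ is not square integrable near $0$ for $k<0$.

\medskip
The idea is plainest for $g=1$. If there is a holomorphic family $\omega_t$ of nonzero forms in $H^0(N_t,K)$ with periods $1$ and $\tau(t)$, then $\tau$ is continuous and takes countably many values, because all $N_t$ are isomorphic; so $\tau$ is constant, and $x\mapsto\int^x\omega_t$ maps all fibers into one elliptic curve. The Stein property is needed to produce $\omega_t$. Extending a form from one fiber is not enough, since the extension could have essential singularities at the neighboring punctures. An extension with an $L^2$ bound excludes this for almost every fiber, by (F6).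

\subsection{Integrals along the fibers}
In this subsection $\pi:M\to V$ is any holomorphic submersion onto a ball with connected one-dimensional fibers. Let $\Omega^1_{M/V}$ be the line bundle of covectors along the fibers. In a chart $(t,w)$ of $M$ over $V$ a section is $\omega=a(t,w)\,dw$, it restricts to a $1$-form $\omega_t$ on each fiber, and $\omega\mapsto\omega\wedge dt_1\wedge\dots\wedge dt_m$ is an isomorphism $\Omega^1_{M/V}\cong K_M$. The integral of a holomorphic $1$-form along a continuous path is defined by local primitives.

\begin{lemma}\label{lem:smooth}
Let $K_0\subset M_{t_1}$ be compact. There are a ball $W$ about $t_1$, an open set $O\supset K_0$ in $M_{t_1}$ and a $C^\infty$ open embedding $\Psi:W\times O\to M$ over $W$ with $\Psi_{t_1}=\mathrm{id}$. Each $\Psi_t:O\to M_t$ preserves orientation.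
\end{lemma}

\begin{proof}
A partition of unity gives smooth lifts to $M$ of the $2m$ real coordinate fields of $V$. Let $O$ be a relatively compact neighborhood of $K_0$, and let $\Psi(t,x)$ be the time-one point of the flow from $x$ of the combination of these lifts whose constant coefficients are the real coordinates of $t-t_1$. As in Lemma~\ref{lem:flow}, $\Psi$ is defined for $t$ near $t_1$, lies over $t$ and is injective. Each $\Psi_t$ is the restriction of a local diffeomorphism of $M$ that carries fibers to fibers, so $d\Psi_t$ and hence $d\Psi$ are invertible. The sign of the Jacobian of $\Psi_t$ at $x$ is continuous in $t$ and positive at $t_1$.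
\end{proof}

\begin{lemma}\label{lem:period}
Let $\omega$ be a holomorphic section of $\Omega^1_{M/V}$, let $S$ be a complex manifold and $\theta:S\to V$ holomorphic.
\begin{enumerate}
\item[(a)] Let $\gamma:S\times[0,1]\to M$ be continuous with $\pi(\gamma(x,s))=\theta(x)$. Suppose that either $\gamma(x,0)=\gamma(x,1)$ for all $x$, or $\gamma(\cdot,0)$ and $\gamma(\cdot,1)$ are holomorphic. Then $I(x)=\int_{\gamma(x,\cdot)}\omega_{\theta(x)}$ is holomorphic.
\item[(b)] Let $e_0,e_1:S\to M$ be holomorphic with $\pi\circ e_0=\pi\circ e_1=\theta$. Near each $x_1\in S$ there is a family $\gamma$ as in (a) with $\gamma(\cdot,0)=e_0$ and $\gamma(\cdot,1)=e_1$. So $\int_{e_0(x)}^{e_1(x)}\omega_{\theta(x)}$ is locally holomorphic for a suitable choice of paths.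
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $x_1\in S$. By compactness there are a subdivision $0=s_0<\dots<s_r=1$, a neighborhood $S'$ of $x_1$ and charts $U_\nu\cong W_\nu\times D_\nu$ of $M$ over open sets $W_\nu\subset V$, with $D_\nu$ a disk, such that $\gamma(S'\times[s_{\nu-1},s_\nu])\subset U_\nu$. Integrating from the center of $D_\nu$ gives $P_\nu\in\mathcal O(U_\nu)$ whose derivative along the fibers is $\omega$. Summing $P_\nu(\gamma(x,s_\nu))-P_\nu(\gamma(x,s_{\nu-1}))$ over $\nu$ and regrouping,
\[
I(x)=\sum_{\nu=1}^{r-1}(P_\nu-P_{\nu+1})(\gamma(x,s_\nu))+P_r(\gamma(x,1))-P_1(\gamma(x,0)).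
\]
The function $P_\nu-P_{\nu+1}$ has zero derivative along the fibers, so near $\gamma(x_1,s_\nu)$ it is $c_\nu\circ\pi$ with $c_\nu$ holomorphic, and the $\nu$-th term is $c_\nu(\theta(x))$ for $x$ near $x_1$. The last two terms are holomorphic if the endpoints are. For closed paths they combine to $(P_r-P_1)(\gamma(x,0))$, which is of the same kind as the terms of the sum.

(b) Let $t_1=\theta(x_1)$, join $e_0(x_1)$ to $e_1(x_1)$ by a path $\gamma_1$ in $M_{t_1}$, and apply Lemma~\ref{lem:smooth} to its image. For $x$ near $x_1$ write $e_k(x)=\Psi(\theta(x),e_k'(x))$ with $e_k'$ continuous and $e_k'(x_1)=e_k(x_1)$. Join $e_0'(x)$ to $e_0(x_1)$ and $e_1(x_1)$ to $e_1'(x)$ by segments in coordinate disks of $O$, insert $\gamma_1$ between them, and apply $\Psi_{\theta(x)}$.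
\end{proof}

\subsection{Normalized differentials}
We recall the classical facts about a compact Riemann surface $R$ of genus $g\ge1$. A basis $a_1,\dots,a_g,b_1,\dots,b_g$ of $H_1(R,\mathbb Z)$ is \emph{symplectic} if its intersection numbers are $a_i\cdot b_k=\delta_{ik}$, $a_i\cdot a_k=b_i\cdot b_k=0$. There is then a unique basis $\eta^1,\dots,\eta^g$ of $H^0(R,K)$ with $\int_{a_k}\eta^i=\delta_{ik}$, the \emph{normalized basis}. The \emph{period matrix} $\Omega=(\int_{b_k}\eta^i)$ is symmetric, and Riemann's bilinear relation gives
\begin{equation}\label{eq:riemann}
\sqrt{-1}\int_R\eta^i\wedge\overline{\eta^k}=2\operatorname{Im}\Omega_{ik},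
\end{equation}
so $\operatorname{Im}\Omega$ is positive definite and $\Lambda=\mathbb Z^g+\Omega\mathbb Z^g$ is a lattice in $\mathbb C^g$. The Abel--Jacobi map $x\mapsto\int_o^x(\eta^1,\dots,\eta^g)$ is a holomorphic embedding $R\to\mathbb C^g/\Lambda$, bijective if $g=1$. Removing one point from $R$ does not change $H_1$.

\begin{theorem}[Ohsawa--Takegoshi]\label{thm:OT}
There is a universal constant $C$ such that the following holds. Let $X$ be a Stein manifold of dimension $d$, let $s\in\mathcal O(X)$ with $ds\ne0$ on $Y=s^{-1}(0)$, and put $c_k=(\sqrt{-1})^{k^2}$. If $\eta$ is a holomorphic $(d-1)$-form on $Y$ with $c_{d-1}\int_Y\eta\wedge\bar\eta<\infty$, then there is a holomorphic $d$-form $G$ on $X$ with $G=\eta\wedge ds$ at the points of $Y$ and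
\[
c_d\int_X(1+|s|^2)^{-2}\,G\wedge\bar G\le C\,c_{d-1}\int_Y\eta\wedge\bar\eta .
\]
\end{theorem}

In the next proposition the curves $N_t$ are allowed to vary; this is needed for the case of genus zero.

\begin{proposition}\label{prop:forms}
Let $\pi:M\to V$ be a surjective holomorphic submersion onto a ball in $\mathbb C^m$, with $M$ Stein and $M_t=N_t\setminus\{p_t\}$, where the $N_t$ are compact Riemann surfaces of fixed genus $g\ge1$. After shrinking $V$ about a given point $t_0$, there are loops $a_i(t),b_i(t)$ in $M_t$, moving continuously with $t$ and forming a symplectic basis of $H_1(N_t,\mathbb Z)$, and holomorphic sections $\omega^1,\dots,\omega^g$ of $\Omega^1_{M/V}$ such that for every $t\in V$ the forms $\omega^1_t,\dots,\omega^g_t$ are the normalized basis of $H^0(N_t,K)$. The period matrix $\Omega(t)$ is holomorphic in $t$.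
\end{proposition}

\begin{proof}
Represent a symplectic basis by smooth loops in $M_{t_0}$ and move them by the maps $\Psi_t$ of Lemma~\ref{lem:smooth}, shrinking $V$ to a ball on which these are defined; $M_V$ stays Stein. An orientation preserving open embedding preserves intersection numbers. The $2g$ classes in $H_1(N_t,\mathbb Z)\cong\mathbb Z^{2g}$ so obtained have an intersection matrix of determinant $1$; this determinant is the square of the index of the subgroup they generate, so they form a basis.

Fix $t^1=(t^1_1,\dots,t^1_m)\in V$ and $\eta\in H^0(N_{t^1},K)$. Let $Y_k\subset M$ be defined by $t_l=t^1_l$ for $l>k$. These are closed submanifolds of $M$, hence Stein, with $Y_0=M_{t^1}$ and $Y_m=M$. Apply Theorem~\ref{thm:OT} successively to $Y_{k-1}=\{t_k-t^1_k=0\}\subset Y_k$ for $k=1,\dots,m$, starting from $\eta$. As $V$ is bounded, the weight is bounded below and each extension is square integrable. We obtain a square integrable holomorphic $(m+1)$-form $G=\omega\wedge dt_1\wedge\dots\wedge dt_m$ on $M$ with $\omega_{t^1}=\eta$. By Fubini's theorem $\omega_t$ is square integrable on $M_t$ for almost every $t$, and then $\omega_t\in H^0(N_t,K)$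 by (F6).

Do this for the normalized basis at $t^1$. The matrix of $a$-periods of the resulting $g$ sections is holomorphic in $t$ by Lemma~\ref{lem:period}(a) and equals the identity at $t^1$. Multiplying by its inverse on a neighborhood $V(t^1)$ of $t^1$, we get sections $\omega^i[t^1]$ over $V(t^1)$ that restrict to the normalized basis for almost every $t$, and also for $t=t^1$. By uniqueness of the normalized basis, $\omega^i[t^1]$ and $\omega^i[t^2]$ agree on almost all fibers over $V(t^1)\cap V(t^2)$. These fibers are dense, since $\pi$ is open, so the sections agree and glue to sections $\omega^i$ over $V$. At each $t^1$ we have $\omega^i_{t^1}=\omega^i[t^1]_{t^1}$, so the exceptional set of parameters has disappeared. Finally $\Omega(t)$ is holomorphic by Lemma~\ref{lem:period}(a).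
\end{proof}

\subsection{Genus $g\ge1$}

\begin{proposition}\label{prop:genus}
Let $n=1$, $g\ge1$ and $M$ Stein. Then every $t_0\in T$ has a ball neighborhood over which $\pi$ has a graph model.
\end{proposition}

\begin{proof}
Take $V,a_i,b_i,\omega^i$ as in Proposition~\ref{prop:forms}, and shrink $V$ so that there is a holomorphic section $o:V\to M$. Through $\Phi_t$, the matrix $\Omega(t)$ is the period matrix of $N$ for one of the countably many symplectic bases of $H_1(N,\mathbb Z)$. By (F4) it is a constant $\Omega$. Let $\Lambda=\mathbb Z^g+\Omega\mathbb Z^g$, $J=\mathbb C^g/\Lambda$, $\omega_t=(\omega^1_t,\dots,\omega^g_t)$ as a column, and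
\[
\alpha:M_V\to J,\qquad\alpha(x)=\int_{o(t)}^x\omega_t\bmod\Lambda\quad(x\in M_t).
\]
This is well defined because the periods of $\omega_t$ form $\Lambda$ for every $t$, and holomorphic by Lemma~\ref{lem:period}(b) with $S=M_V$, $e_0=o\circ\pi$, $e_1=\mathrm{id}$. The restriction $\alpha_t$ extends to the Abel--Jacobi embedding $N_t\to J$. Identify $N$ with $N_{t_0}$ by $\Phi_{t_0}$, and put $\eta=\omega_{t_0}$, $u=\alpha_{t_0}:N\to J$, $C=u(N)$, $C_t=\alpha_t(N_t)$. We shall construct a holomorphic map $h:M_V\to N$ whose restriction to each $M_t$ extends to a biholomorphism $h_t:N_t\to N$.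

If $g=1$, then $u$ and $\alpha_t$ are biholomorphic onto $J$, and $h=u^{-1}\circ\alpha$ will do. Let $g\ge2$. Now the curves $C_t\subset J$ must be compared with $C$.

\emph{Step 1: $C_t=L(C)+c$ with $c\in J$ and $L$ in a finite set.} The components of $\Phi_t^*\omega_t$ form a basis of $H^0(N,K)$, so $\Phi_t^*\omega_t=L_t\eta$ with $L_t\in GL(g,\mathbb C)$. For a cycle $\gamma$ on $N$ we have $L_t\int_\gamma\eta=\int_{\Phi_t\gamma}\omega_t$, so $L_t\Lambda=\Lambda$ and $L_t$ acts on $J$. The maps $\alpha_t\circ\Phi_t$ and $L_t\circ u$ have the same differential, so they differ by a constant, and $C_t=L_t(C)+c_t$. By \eqref{eq:riemann} both $\omega_t$ and $\eta$ have Gram matrix $G=2\operatorname{Im}\Omega$, and $\Phi_t^*$ preserves the integrals, so $L_tGL_t^*=G$. Inverting, $L_t^*G^{-1}L_t=G^{-1}$, that is, $L_t$ preserves the norm $(v^*G^{-1}v)^{1/2}$. Thus each column $L_te_k$ is a vector of $\Lambda$ of prescribed norm, and there are finitely many possibilities for $L_t$.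

\emph{Step 2: a limit principle.} \emph{If $t_k\to t$ in $V$, $C_{t_k}=L(C)+c_k$ and $c_k\to c$, then $C_t=L(C)+c$.} Each $x\in M_t$ is a limit of points $x_k\in M_{t_k}$, and $\alpha(x_k)-c_k$ lies in the compact set $L(C)$, so $\alpha(x)\in L(C)+c$. Taking closures, $C_t\subset L(C)+c$. Both are compact connected one-dimensional submanifolds, so the inclusion is open and closed, hence an equality.

\emph{Step 3: $C_t=C+a_t$ for a unique $a_t\in J$, continuous in $t$.} For $L$ in the finite set of Step 1 let $V_L$ be the set of $t$ such that $C_t$ is a translate of $L(C)$. By Step 2 and compactness of $J$, $V_L$ is closed. Two such sets are equal or disjoint, and they cover the connected set $V$, so all nonempty ones equal $V$. One of them contains $t_0$, where $C_{t_0}=C$; so every $C_t$ is a translate of $C$. For uniqueness, suppose that a translation by $a\ne0$ preserves $C$. It induces an automorphism $\tau$ of $N$ without fixed points, with $\tau^*\eta=\eta$ because $du=\eta$. Then $\tau$ acts trivially on $H^1(N,\mathbb C)=H^0(N,K)\oplus\overline{H^0(N,K)}$, so its Lefschetz number is $2-2g\ne0$, and $\tau$ has a fixed point, a contradiction.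 If $t_k\to t$, every limit point $c$ of $(a_{t_k})$ satisfies $C_t=C+c$ by Step 2, so $c=a_t$; since $J$ is compact, $a_{t_k}\to a_t$.

\emph{Step 4: $h(x)=u^{-1}(\alpha(x)-a_{\pi(x)})$ is holomorphic.} The map $h$ is continuous, and $h_t=u^{-1}\circ(\alpha_t-a_t)$ is a biholomorphism $N_t\to N$ with $h_t^*\eta=\omega_t$. The unknown translation disappears from the last identity, so we use ratios of forms. The function $\phi=\eta^1/\eta^2$ is meromorphic on $N$ and not constant. Let $R\subset N$ be the finite set where $\eta^2=0$ or $d\phi=0$. If $h(x)\notin R$, then $\omega^2\neq0$ at $x$, the function $\phi\circ h=\omega^1/\omega^2$ is holomorphic near $x$, and $\phi$ is a local coordinate at $h(x)$; so $h$ is holomorphic near $x$. The set $h^{-1}(R)$ lies in the union of $\{\omega^2=0\}$ and finitely many sets $\{\omega^1-\lambda\omega^2=0\}$, $\lambda\in\mathbb C$. This union is an analytic subset of $M_V$ that meets each fiber in a finite set, so it is nowhere dense. By Riemann's extension theorem the continuous map $h$ is holomorphic.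

\emph{Conclusion for all $g\ge1$.} The map $H=(\pi,h):M_V\to V\times N$ is holomorphic and injective, with image $(V\times N)\setminus\Gamma_\sigma$, where $\sigma(t)=h_t(p_t)=(h_t\circ\Phi_t)(p)\in\operatorname{Aut}(N)p$. By (F3) the image is open and $H$ is biholomorphic onto it. So $\Gamma_\sigma$ is closed and $\sigma$ is continuous.
\end{proof}

With Proposition~\ref{prop:reduction}, this proves Theorem~\ref{thm:main} for $n=1$, $g\ge1$.

\subsection{Genus zero}
Now $M_t\cong\mathbb C$, which carries no square integrable holomorphic $1$-form except $0$. We create such forms by passing to a double cover branched along three sections, whose fibers are once-punctured elliptic curves, and we recover a fiber coordinate on $M$ from the Weierstrass function. Let $V$ be a ball about $t_0$ with three disjoint holomorphic sections $s_1,s_2,s_3:V\to M$, taken inside one chart, and put $S_i=s_i(V)$, a closed smooth hypersurface of $M_V$ transverse to the fibers. To define the cover we need a function with divisor $S_1+S_2+S_3$. On the Stein manifold $M_V$ the exponential sequence gives $H^1(M_V,\mathcal O^*)\cong H^2(M_V,\mathbb Z)$, so the obstruction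 is topological. We do not yet know that $\pi$ is a topological fiber bundle; cohomology with compact supports does not require this.

\begin{lemma}\label{lem:h2}
$H^2(M_V,\mathbb Z)=0$.
\end{lemma}

\begin{proof}
For a continuous map $\pi$ of locally compact spaces, let $\pi_!$ be the direct image with proper supports. Proper base change states that $(R^q\pi_!\mathbb Z)_t=H_c^q(M_t,\mathbb Z)$, and there is a Leray spectral sequence $H^k_c(V,R^q\pi_!\mathbb Z)\Rightarrow H_c^{k+q}(M_V,\mathbb Z)$. Here the stalks are $\mathbb Z$ for $q=2$ and $0$ otherwise. For a chart $W\times D\subset M_V$ over $W$, with $D$ a disk, extension by zero gives a map $\mathbb Z_W=R^2(\mathrm{pr}_1)_!\mathbb Z\to R^2\pi_!\mathbb Z|_W$. On stalks it is the map $H^2_c(D,\mathbb Z)\to H^2_c(M_t,\mathbb Z)$ for an open inclusion of connected oriented surfaces, an isomorphism. So $R^2\pi_!\mathbb Z$ is locally constant with stalk $\mathbb Z$, hence constant on the ball $V$, and $H_c^k(M_V,\mathbb Z)=H_c^{k-2}(V,\mathbb Z)$, which vanishes for $k\ne2m+2$. By Poincar\'e duality $H_j(M_V,\mathbb Z)\cong H_c^{2m+2-j}(M_V,\mathbb Z)=0$ for $j\ge1$, and the universal coefficient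 theorem gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $n=1$, $g=0$]
By Lemma~\ref{lem:h2} there is $F\in\mathcal O(M_V)$ with divisor $S_1+S_2+S_3$. Let
\[
\tilde M=\{(x,y)\in M_V\times\mathbb C:\ y^2=F(x)\},\qquad\iota(x,y)=(x,-y).
\]
The zeros of $F|_{M_t}$ are the three points $s_i(t)$, and they are simple. So the differential of $y^2-F$ along $M_t\times\mathbb C$ does not vanish on $\tilde M$. Hence $\tilde M$ is a closed submanifold of the Stein manifold $M_V\times\mathbb C$, so it is Stein, and $\tilde M\to V$ is a submersion. If $z:M_t\to\mathbb C$ is a biholomorphism and $z_i=z(s_i(t))$, then $F|_{M_t}=e^{2q}\prod_i(z-z_i)$ with $q$ entire, and $w=ye^{-q}$ identifies the fiber $\tilde M_t$ with $\{w^2=\prod_{i=1}^3(z-z_i)\}=E_t\setminus\{\infty\}$, where $E_t$ is an elliptic curve.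

Proposition~\ref{prop:forms} with $g=1$ gives, after shrinking $V$, a holomorphic section $\omega$ of $\Omega^1_{\tilde M/V}$ with $\omega_t\in H^0(E_t,K)$ of periods $1$ and $\tau(t)$, where $\tau$ is holomorphic and $\operatorname{Im}\tau>0$. Let $\Lambda_t=\mathbb Z+\tau(t)\mathbb Z$, $\tilde s_i(t)=(s_i(t),0)$, and let $\alpha_t:E_t\to\mathbb C/\Lambda_t$ be the biholomorphism $\alpha_t(x)=\int_{\tilde s_1(t)}^x\omega_t$. By Lemma~\ref{lem:period}(b), the maps $\alpha_t$ have local lifts to $\mathbb C$ that are holomorphic on $\tilde M$.

We need to locate the puncture holomorphically in $t$, although $\infty$ is not a point of $\tilde M$; the involution does this. It extends to $E_t$ with the four fixed points $\tilde s_1(t),\tilde s_2(t),\tilde s_3(t),\infty$. Since $\omega_t$ is a multiple of $dz/w$, we have $\iota^*\omega_t=-\omega_t$, and since $\iota$ fixes the base point, $\alpha_t\circ\iota=-\alpha_t$. So $\alpha_t$ maps the four fixed points bijectively to the $2$-torsion subgroup $(\mathbb Z/2)^2$, with $\tilde s_1(t)\mapsto0$. In this group each nonzero element is the sum of the other two, so $\alpha_t(\infty)=\alpha_t(\tilde s_2(t))+\alpha_t(\tilde s_3(t))$.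 By Lemma~\ref{lem:period}(b), after shrinking $V$ this is the class of $e(t)$ for a holomorphic function $e$ on $V$, and $2e(t)\in\Lambda_t$.

The Weierstrass function $\wp(\lambda;\mathbb Z+\tau\mathbb Z)$ is holomorphic in $(\lambda,\tau)$ for $\operatorname{Im}\tau>0$, $\lambda\notin\mathbb Z+\tau\mathbb Z$, since its series converges locally uniformly there; it is even, periodic, and of degree two with a double pole at the lattice. Put
\[
Z(x)=\wp\bigl(\alpha_t(x)-e(t);\Lambda_t\bigr),\qquad x\in\tilde M_t .
\]
As $\alpha_t(x)\ne\alpha_t(\infty)$ on $\tilde M_t$, the function $Z$ is holomorphic on $\tilde M$. Moreover $Z\circ\iota=\wp(-\alpha_t-e)=\wp(\alpha_t+e)=\wp(\alpha_t-e)=Z$. So $Z$ descends to a function $Z_0$ on $M_V$. It is continuous because $\tilde M\to M_V$ is proper and surjective, and holomorphic off $\bigcup_iS_i$, where this projection is a local biholomorphism; by Riemann's extension theorem it is holomorphic. On a fiber, $Z:E_t\to\mathbb P^1$ has degree two and its only pole at $\infty$, and it factors as the degree two map $E_t\to M_t\cup\{\infty\}\cong\mathbb P^1$ followed by the extension of $Z_0|_{M_t}$. This extension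 therefore has degree one and its pole at $\infty$, so $Z_0:M_t\to\mathbb C$ is biholomorphic. By (F3), $(\pi,Z_0):M_V\to V\times\mathbb C$ is biholomorphic, and $\mathbb C\cong N\setminus\{p\}$.
\end{proof}

The proof of Theorem~\ref{thm:main} is complete.

\section{Necessity, convexity at infinity, and sharpness}\label{sec:compl}

We prove the four parts of Theorem~\ref{thm:compl} in turn.

\begin{proof}[Proof of (a)]
If $M_V$ is $n$-complete, Theorem~\ref{thm:main} applies to $M_V\to V$. Conversely, let $M_V\cong V\times(N\setminus\{p\})$ over a ball $V$. Let $\varphi_0$ be an exhaustion of $N\setminus\{p\}$ as in Fact~G and $\psi$ a smooth strictly psh exhaustion of $V$. The Levi form of the exhaustion $\psi(t)+\varphi_0(x)$ is block diagonal and has at least $m+1$ positive eigenvalues, so $M_V$ is $n$-complete.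
\end{proof}

\begin{proof}[Proof of (b)]
For $n\ge2$, combine Propositions~\ref{prop:structure} and~\ref{prop:reduction}. Let $n=1$, so that $M$ is $1$-convex. We show that $M_V$ is Stein for small balls $V$; then (a) applies. By Grauert's theorem, $M$ has a Remmert reduction: a proper holomorphic map onto a Stein space that is biholomorphic off a compact analytic set $A\subset M$. Pulling back a smooth strictly psh exhaustion of the Stein space, we get a smooth psh exhaustion $\tilde\varphi$ of $M$ that is strictly psh off $A$. The point is that $A$ meets each fiber in a finite set, so the missing positivity can be supplied in finitely many charts.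

Let $t_0=0$. The set $A\cap M_0$ is a compact analytic subset of a noncompact Riemann surface, hence finite. Choose disjoint charts $V_0\times D_i$ with coordinates $(t,w)$ centered at its points, and $r>0$ with $\{|w|\le r\}\subset D_i$. The compact set $A\setminus\bigcup_i(V_0\times\{|w|<r\})$ misses $M_0$, so for a small ball $V\Subset V_0$ about $0$ the set $A\cap M_V$ lies in $U=\bigcup_i(V\times\{|w|<r\})$. Let $\rho(w)$ be a smooth cutoff, equal to $1$ for $|w|\le r$ and compactly supported in $D_i$, and let $\lambda=\rho(w)(|t|^2+|w|^2)$ in the charts, extended by zero to $M_V$. Then $\lambda$ is smooth, bounded, and strictly psh on $U$, and its Levi form is bounded below by $-C|v|^2$ in the coordinates $(t,w)$.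

Let $\psi$ be a smooth psh exhaustion of $V$. Then $\hat\psi=\tilde\varphi+\psi\circ\pi$ is a psh exhaustion of $M_V$, strictly psh off $A$. On the compact set $\{\hat\psi\le c\}\cap(\operatorname{supp}\lambda\setminus U)$ its Levi form is at least $\epsilon(c)|v|^2$, with $\epsilon(c)>0$ nonincreasing in $c$. Choose a smooth convex function $\chi$ on $\mathbb R$ with $\chi'>0$ and $\chi'(c)>C/\epsilon(c)$ for all $c\ge\min\hat\psi$. The Levi form of $\chi(\hat\psi)$ is at least $\chi'(\hat\psi)$ times that of $\hat\psi$. Hence $\chi(\hat\psi)+\lambda$ is strictly psh: on $U$ because $\lambda$ is strictly psh and $\chi(\hat\psi)$ is psh, on $\operatorname{supp}\lambda\setminus U$ by the choice of $\chi$, and off $U\cup\operatorname{supp}\lambda$ because these points are not in $A$. It is an exhaustion since $\chi\to+\infty$ and $\lambda$ is bounded.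
\end{proof}

\begin{proof}[Proof of (c)]
The first assertion is Proposition~\ref{prop:structure}. If $\sigma$ is holomorphic, Lemma~\ref{lem:graph} gives local triviality. If $\pi$ is locally trivial over $V$, then by the proof of (a) each point of $V$ has a ball $V'\subset V$ with $M_{V'}$ $n$-complete, and Proposition~\ref{prop:reduction} applied to $M_{V'}\to V'$ shows that $\sigma$ is holomorphic on $V'$.
\end{proof}

\begin{proof}[Proof of (d)]
\emph{All vector fields vanish at $p$, $n\ge2$.} The identity component $\operatorname{Aut}^0(N)$ is generated by the elements $\exp w$, so it fixes $p$. It has countable index by (F5), so $\operatorname{Aut}(N)p$ is countable. By (F4) the map $\sigma$ in (c) is a constant $\sigma_0\in\operatorname{Aut}(N)p$, and $M_V\cong V\times(N\setminus\{\sigma_0\})\cong V\times(N\setminus\{p\})$.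

\emph{Some $\xi\in\mathfrak g$ has $\xi(p)\ne0$, $n\ge1$.} We move the puncture antiholomorphically, as in Example~\ref{ex:model}. Over $V=\Delta^m$ put $\sigma(t)=\exp(\bar t_1\xi)p$ and $M=(V\times N)\setminus\Gamma_\sigma$. All fibers are biholomorphic to $N\setminus\{p\}$. If the family were trivial near $0$, the argument in the proof of (c), which is valid for every $n\geq1$ once a graph model is given, would make $\sigma$ holomorphic near $0$; but $\partial\sigma/\partial\bar t_1(0)=\xi(p)\ne0$. Moreover $M=M_1\times\Delta^{m-1}$ with $M_1$ connected, noncompact and of dimension $n+1$. The sum of an exhaustion of $M_1$ as in Fact~G and a strictly psh exhaustion of $\Delta^{m-1}$ has at least $m=(n+m)-(n+1)+1$ positive eigenvalues, so $M$ is $(n+1)$-complete. This settles the second assertion. It also settles the third for $g\le1$, since $\mathbb P^1$ and elliptic curves have a vector field that is nonzero at a given point, and the last assertion follows with $N=\mathbb P^n$.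

\emph{The case $n=1$, $g\ge2$.} Now $\mathfrak g=0$, but the Stein curve $N^*=N\setminus\{p\}$ has a holomorphic vector field $\xi\not\equiv0$. Its flow exists only locally, so we rewrite the previous example in infinitesimal form. There, with $m=1$, the diffeomorphism $(t,x)\mapsto(t,\exp(\bar t\xi)x)$ identifies $\Delta\times N^*$ with $M$, and holomorphic functions pull back to functions annihilated by $\partial_{\bar t}-\xi$. Accordingly, give $\Delta\times N^*$ the almost complex structure whose vectors of type $(0,1)$ are spanned by $\partial_{\bar z}$ and $\partial_{\bar t}-\xi$, where $z$ is a local coordinate on $N^*$. This span meets its conjugate only in $0$, as one sees by comparing the coefficients of $\partial_t$ and $\partial_{\bar t}$. The structure is integrable, with explicit charts: near $(t_0,x_0)$ put $\Xi(s,x)=z(\exp(s\xi)x)$, using the local flow, so that $\Xi$ is holomorphic, $\partial_s\Xi=\xi\,\Xi$ and $\Xi(0,x)=z(x)$. The functions $t$ and $\Xi(\bar t-\bar t_0,x)$ are annihilated by $\partial_{\bar z}$ and $\partial_{\bar t}-\xi$, and they form a local diffeomorphism at $(t_0,x_0)$.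

Call the resulting complex surface $M$. The projection to $\Delta$ is a holomorphic submersion whose fibers are $N^*$ with its given structure, and $M$ is $2$-complete by Fact~G. Suppose that $(t,x)\mapsto(t,\psi_t(x))$ is a biholomorphism $\Delta'\times N^*\to M_{\Delta'}$ over a disk $\Delta'$. Each $\psi_t$ is an automorphism of $N^*$; it tends to $p$ at $p$ because it is proper, so it extends to an element of $\operatorname{Aut}(N)$, which is a finite group for $g\ge2$. For fixed $x$ the continuous map $t\mapsto\psi_t(x)$ takes finitely many values, so it is constant. Hence $t\mapsto(t,y)$ is a holomorphic map $\Delta'\to M$ for each $y\in N^*$, which means that $\partial_{\bar t}$ is of type $(0,1)$ on $M_{\Delta'}$. Then so is $\xi=\partial_{\bar t}-(\partial_{\bar t}-\xi)$. But at a point where $\xi\ne0$, it is a nonzero multiple of $\partial_z$ and does not lie in the span of $\partial_{\bar z}$ and $\partial_{\bar t}-\xi$. So the family is not locally trivial.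
\end{proof}

\begin{remark}\label{rem:fails}
The last family has no graph model over any disk: for $g\ge2$ the orbit $\operatorname{Aut}(N)p$ is finite, so $\sigma$ would be constant and the family trivial. Thus Proposition~\ref{prop:structure} fails for $n=1$, and the Stein hypothesis in Proposition~\ref{prop:genus} cannot be omitted.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Generalizations of theorems of Nishino and Hartogs by the $L^2$ method},
\texttt{https://\allowbreak archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak mrl/\allowbreak 2020/\allowbreak 0027/\allowbreak 0006/\allowbreak MRL-2020-0027-0006-a012.pdf}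

\end{thebibliography}
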